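# Real chromatic roots of planar triangulations and the Beraha numbers

## 1. Four theorems on chromatic roots of triangulations

For $n\ge 1$ put $B_n=2+2\cos\left(\frac{2\pi}{n}\right)$, and let $\tau=(1+\sqrt5)/2$.

**Theorem 1 (Beraha's conjecture holds).** For every $n\ge 1$ and every $\varepsilon>0$ there is a planar triangulation with a real chromatic root in $(B_n-\varepsilon,B_n+\varepsilon)$.

It will follow from a stronger statement.

**Theorem 2.** The real chromatic roots of planar triangulations are dense in $[3,4]$.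

The method also gives two companions.

**Theorem 3.** Let $q\in(3,4)$. Then $P(T,q)\ge 0$ for all planar triangulations $T$ if and only if $q=B_{10}=\tau+2$.

**Theorem 4.** Let $q_*=2.753\ldots$ be the unique real root of $q^3-9q^2+31q-38$. The real chromatic roots of planar triangulations are dense in $[q_*,4]$.

Here are the words used. For a finite graph $G$, the *chromatic polynomial* $P(G,q)$ is the polynomial whose value at each positive integer $q$ is the number of proper $q$-colourings of $G$. A *real chromatic root* of $G$ is a real number $q_0$ with $P(G,q_0)=0$. A *planar triangulation* is a simple planar graph embedded in the plane so that every face, including the outer one, is bounded by a triangle. Equivalently, it is a simple graph embedded in the sphere with all faces triangles. The smallest examples are $K_3$, with $P(K_3,q)=q(q-1)(q-2)$, and $K_4$, with $P(K_4,q)=q(q-1)(q-2)(q-3)$.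

The first Beraha numbers are $B_1=4$, $B_2=0$, $B_3=1$, $B_4=2$, $B_5=\tau^2=\tau+1$, $B_6=3$, and further on $B_{10}=\tau+2$. The theorem asks for roots *near* $B_n$, and in general one cannot ask for more: Salas and Sokal showed that no non-integer Beraha number is itself a chromatic root of any graph, except possibly $B_{10}$, and by a result of Tutte $B_{10}$ is not a chromatic root of any planar graph.

**Theorem 2 gives Theorem 1.** For $n\ge7$ we have $0<2\pi/n<\pi/3$, so $\cos(2\pi/n)\in(\frac12,1)$ and $B_n\in(3,4)$. Also $B_1=4$ and $B_6=3$. Theorem 2 covers all of these. For $n=2,3,4$ the roots $0,1,2$ of $K_4$ suffice. The case $n=5$ is a result of Beraha, Kahane and Weiss; we give a direct proof in Section 2. (The source also records the known cases $n=1$, due to Royle, and $n=7$, due to Beraha, Kahane and Weiss. We shall not need them.)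

Throughout,
$$x:=q-2 ,\qquad\text{so that}\qquad q-1=x+1,\quad q-3=x-1,\quad q^2-3q+1=x^2+x-1 .$$

## 2. Bipyramids: roots near $B_5$, and none in $(3,4)$

The simplest infinite family of triangulations is the family of bipyramids: a cycle $C_k$, $k\ge3$, and two non-adjacent poles, each joined to all vertices of the cycle. Call this graph $D_k$. For example, $D_4$ is the octahedron. We compute $P(D_k,q)$ by hand, using the textbook formula $P(C_k,z)=(z-1)^k+(-1)^k(z-1)$.

If the poles have the same colour ($q$ ways), the cycle is coloured with the other $q-1$ colours. If they have different colours ($q(q-1)$ ways), it is coloured with $q-2$ colours. Hence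
$$\frac{P(D_k,q)}{q}=x^k+(-1)^kx+(x+1)\left[(x-1)^k+(-1)^k(x-1)\right],$$
that is,
$$\frac{P(D_k,q)}{q}=x^k+(x+1)(x-1)^k+(-1)^k(x^2+x-1).\tag{1}$$

As a check, take $k=3$, where $D_3$ is $K_5$ minus an edge. Since $x^3-x^2-x+1=(x+1)(x-1)^2$, formula (1) gives $(x+1)(x-1)^2+(x+1)(x-1)^3=x(x+1)(x-1)^2$, so $P(D_3,q)=q(q-1)(q-2)(q-3)^2$, as it should be.

**The case $n=5$ of Theorem 1.** Let $0<x<1$ and let $k$ be even. Then $|x|<1$ and $|x-1|<1$, so as $k\to\infty$ the right side of (1) tends to $x^2+x-1$. This changes sign at $x=(\sqrt5-1)/2=\tau-1$, that is, at $q=\tau+1=B_5$. So, given a small $\varepsilon>0$, for large even $k$ the polynomial $P(D_k,q)$ has opposite signs at $B_5\pm\varepsilon/2$, and $D_k$ has a root in $(B_5-\varepsilon,B_5+\varepsilon)$. $\square$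

The sensible next move is to look for the roots in $(3,4)$ in the same family. There are none. If $1<x<2$ and $k\ge 3$, then $x^k\ge x^3$, $(x+1)(x-1)^k>0$ and $x^2+x-1>0$, so
$$\frac{P(D_k,q)}{q}> x^3-(x^2+x-1)=(x+1)(x-1)^2>0 .$$

Formula (1) shows why. It is a sum of three $k$-th powers, of the numbers $x$, $x-1$ and $-1$, with coefficients $1$, $x+1$, $x^2+x-1$. The only negative contribution for $q>3$ can come from the powers of $-1$. For $0<x<1$ the number $-1$ is the largest of the three in modulus; for $x>1$ it is beaten by $x$, and the negative term never wins.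

So we want triangulations whose polynomial has the same shape as (1), with the same coefficients, but in which the three numbers can be changed so that the third one dominates. If we had that, we could then play it off against the bipyramid, where the first one dominates, and hope to produce sign changes wherever we like. The bipyramid $D_k$ is a ring of $k$ identical pieces, each a 4-cycle with one diagonal. We shall put other pieces into the ring.

## 3. Quads: gluing pieces with quadrilateral boundary

**Definition (quad).** A quad is a simple graph $Q$ embedded in a closed disc, whose boundary is a 4-cycle $abcd$ of $Q$ (four distinct labelled vertices in this cyclic order), and all of whose faces inside the disc are triangles. The quad is *admissible* if $b$ and $d$ are non-adjacent in $Q$.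

Draw $a$ on the left, $c$ on the right, $b$ on top, $d$ at the bottom. The basic example is $e$: the 4-cycle together with the horizontal edge $ac$. It is admissible.

**Definition (rotation and product).** The quad $\rho(Q)$ is $Q$ with the labels shifted cyclically by one, so that the pairs $\{a,c\}$ and $\{b,d\}$ exchange roles. The product $Q_1Q_2$ is obtained by placing $Q_2$ to the right of $Q_1$: identify $b$ with $b$, $d$ with $d$, and the vertex $c$ of $Q_1$ with the vertex $a$ of $Q_2$ (call the common vertex $w$), and merge the two edges $bw$ and the two edges $dw$.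

Two discs are glued along the boundary arc $b\,w\,d$, so the result is a disc with boundary $a\,b\,c\,d$, where $a$ comes from $Q_1$ and $c$ from $Q_2$. For example, $e^2$ is the wheel with hub $w$ and rim $abcd$. In general $e^k$ is a path $a,w_1,\dots,w_{k-1},c$ with both $b$ and $d$ joined to every vertex of the path.

The next lemma keeps all graphs simple.

**Lemma 5.**

1. If $Q_1,Q_2$ are admissible, then $Q_1Q_2$ is an admissible quad, and $a,c$ are non-adjacent in it.
2. If $Q$ is admissible and $a,c$ are non-adjacent in $Q$, then $\rho(Q)$ has the same two properties.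
3. For $k\ge2$ and $m\ge1$ the quads $e^k$, $Z_k:=\rho(e^k)$, $Z_k^m$ and $\rho(Z_k^m)$ are all admissible.

*Proof.* Part 1. The vertices common to $Q_1$ and $Q_2$ are $b,w,d$. By admissibility the only edges among them, in either quad, are $bw$ and $wd$, and these are merged. So no parallel edges arise, and $bd$ is not an edge. Every edge of the product lies in $Q_1$ or in $Q_2$; since $a\notin V(Q_2)$ and $c\notin V(Q_1)$, the vertices $a,c$ are non-adjacent. Part 2 is clear, since the two pairs just exchange roles. Part 3. By part 1, $e^k$ with $k\ge2$ is admissible with $a,c$ non-adjacent. By part 2, so is $Z_k$. By part 1, so is $Z_k^m$ for $m\ge2$. By part 2, $\rho(Z_k^m)$ is admissible. $\square$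

The restriction $k\ge2$ is needed: in $\rho(e)$ the vertices $b,d$ are adjacent.

**Definition (closure).** Let $Q=Q_1\cdots Q_r$ with $r\ge3$ and all $Q_i$ admissible. Then $\mathrm{cl}(Q)$ is obtained from $Q$ by identifying $a$ with $c$, merging $ab$ with $cb$ and $ad$ with $cd$.

For example, $\mathrm{cl}(e^k)=D_k$ for $k\ge3$.

**Lemma 6.** $\mathrm{cl}(Q)$ is a planar triangulation.

*Proof.* Identifying the boundary arcs $b\,a\,d$ and $b\,c\,d$ of a disc gives a sphere, so $\mathrm{cl}(Q)$ is embedded in a sphere and its faces are the images of the faces inside the disc. By Lemma 5, $a$ and $c$ are non-adjacent, so there is no loop, and no face of $Q$ contains both $a$ and $c$; hence every face is still bounded by a triangle. A pair of parallel edges could only come from a common neighbour of $a$ and $c$. Neighbours of $a$ lie in $V(Q_1)$, neighbours of $c$ lie in $V(Q_r)$, and since $r\ge3$ we have $V(Q_1)\cap V(Q_r)=\{b,d\}$. The edges to $b$ and to $d$ have been merged. So the graph is simple. $\square$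

## 4. Three numbers that multiply under gluing

For a positive integer $q$ and a proper $q$-colouring $\sigma$ of the cycle $abcd$, let $Q(\sigma)$ be the number of proper $q$-colourings of $Q$ that extend $\sigma$.

**Definition (type).** The quad $Q$ has type $(\alpha,\beta,\gamma)\in\mathbb Z[q]^3$ if for all such $q,\sigma$
$$Q(\sigma)=\alpha\,\delta(\sigma_a,\sigma_c)+\beta\,\delta(\sigma_b,\sigma_d)+\gamma .$$

The type is unique if it exists: for each integer $q\ge4$ there are colourings $\sigma$ with both deltas $0$, with only the first equal to $1$, and with only the second equal to $1$, and these determine $\gamma$, $\alpha+\gamma$, $\beta+\gamma$ at infinitely many integers. Clearly $e$ has type $(-1,0,1)$, and if $Q$ has type $(\alpha,\beta,\gamma)$ then $\rho(Q)$ has type $(\beta,\alpha,\gamma)$. Another example: for the wheel $e^2$, the hub must avoid the colours on the rim, of which there are $4-\delta(\sigma_a,\sigma_c)-\delta(\sigma_b,\sigma_d)$. So $e^2$ has type $(1,1,q-4)$.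

For a quad with a type define
$$\lambda=\alpha,\qquad \mu=\alpha+(q-2)\gamma,\qquad \nu=\alpha+(q-1)(\beta+\gamma).\tag{2}$$

These are eigenvalues. Fix an integer $q\ge3$ and fix the colours of $b$ and $d$. Let the colours of $a$ and $c$ run through the colours different from $\sigma_b,\sigma_d$, and read $Q(\sigma)$ as a matrix with rows indexed by $\sigma_a$ and columns by $\sigma_c$. With $I$ the identity and $J$ the all-ones matrix, it is
$$M_{\ne}(Q)=\alpha I+\gamma J\ \ (\text{size } q-2)\quad\text{if }\sigma_b\ne\sigma_d,\qquad M_{=}(Q)=\alpha I+(\beta+\gamma)J\ \ (\text{size } q-1)\quad\text{if }\sigma_b=\sigma_d .$$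
A matrix $\alpha I+gJ$ of size $N$ has eigenvalue $\alpha+Ng$ on the all-ones vector and $\alpha$ on the $(N-1)$-dimensional space of vectors with sum zero. So $M_{\ne}$ has eigenvalues $\mu$ (once) and $\lambda$ ($q-3$ times), and $M_=$ has $\nu$ (once) and $\lambda$ ($q-2$ times).

**Lemma 7.** If $Q_1,Q_2$ have types, so does $Q_1Q_2$, and each of $\lambda,\mu,\nu$ is multiplicative: $\lambda(Q_1Q_2)=\lambda(Q_1)\lambda(Q_2)$, $\mu(Q_1Q_2)=\mu(Q_1)\mu(Q_2)$, $\nu(Q_1Q_2)=\nu(Q_1)\nu(Q_2)$.

*Proof.* Let $(\alpha_i,\beta_i,\gamma_i)$ be the types. A colouring of $Q_1Q_2$ extending $\sigma$ is a choice of a colour for $w$, different from $\sigma_b,\sigma_d$, together with colourings of $Q_1$ and $Q_2$ extending the resulting boundary colourings. Write $\delta=\delta(\sigma_b,\sigma_d)$ and $g_i=\beta_i\delta+\gamma_i$. There are $q-2+\delta$ choices of $w$, and $\sigma_a,\sigma_c$ are among them. Hence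
$$(Q_1Q_2)(\sigma)=\sum_w(\alpha_1\delta(\sigma_a,w)+g_1)(\alpha_2\delta(w,\sigma_c)+g_2)=\alpha_1\alpha_2\,\delta(\sigma_a,\sigma_c)+\alpha_1g_2+\alpha_2g_1+(q-2+\delta)g_1g_2 .$$
This is the matrix product. The last three summands depend only on $\delta\in\{0,1\}$, so the product has a type with $\alpha=\alpha_1\alpha_2$ and, putting $\delta=0$ and $\delta=1$,
$$\gamma=\alpha_1\gamma_2+\alpha_2\gamma_1+(q-2)\gamma_1\gamma_2,$$
$$\beta+\gamma=\alpha_1(\beta_2+\gamma_2)+\alpha_2(\beta_1+\gamma_1)+(q-1)(\beta_1+\gamma_1)(\beta_2+\gamma_2).$$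
All of these lie in $\mathbb Z[q]$. Now
$$\alpha+(q-2)\gamma=(\alpha_1+(q-2)\gamma_1)(\alpha_2+(q-2)\gamma_2),$$
and likewise, with $q-1$ and $\beta_i+\gamma_i$ in place of $q-2$ and $\gamma_i$, for $\nu$. $\square$

**Lemma 8.** If $Q=Q_1\cdots Q_r$, $r\ge3$, with all $Q_i$ admissible and having types, then
$$P(\mathrm{cl}(Q),q)=q\left[\nu+(q-1)\mu+(q^2-3q+1)\lambda\right],$$
where $\lambda,\mu,\nu$ are those of $Q$.

*Proof.* Let $q\ge3$ be an integer. Proper colourings of $\mathrm{cl}(Q)$ are proper colourings of $Q$ with $\sigma_a=\sigma_c$. For fixed colours of $b$ and $d$ their number is the trace of the matrix above. There are $q(q-1)$ ways to colour $b,d$ differently and $q$ ways to colour them alike, so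
$$P(\mathrm{cl}(Q),q)=q(q-1)\left[(q-3)\lambda+\mu\right]+q\left[(q-2)\lambda+\nu\right],$$
and $(q-1)(q-3)+(q-2)=q^2-3q+1$. Both sides are polynomials that agree at infinitely many integers, so they are equal. $\square$

From now on only quads built from $e$ by products and rotations occur. They all have types, with entries in $\mathbb Z[q]$, so $\lambda,\mu,\nu$ are polynomials that we may evaluate at any real $q$. From (2),
$$(\lambda,\mu,\nu)(e)=(-1,\;x-1,\;x).\tag{3}$$
With $Q=e^k$, Lemma 8 is formula (1) again. The coefficients $1$, $q-1$, $q^2-3q+1$ never change; the three numbers do.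

## 5. The rotated powers $Z_k$

Rotation does not respect the multiplicative numbers, and that is why it produces new ones. We compute them for $Z_k=\rho(e^k)$, $k\ge2$.

By (3) and Lemma 7, $e^k$ has $(\lambda,\mu,\nu)=((-1)^k,(x-1)^k,x^k)$. Inverting (2), that is, $\alpha=\lambda$, $\gamma=(\mu-\lambda)/x$, $\beta+\gamma=(\nu-\lambda)/(x+1)$, its type is $((-1)^k,A_k,\gamma_k)$ with
$$\gamma_k=\frac{(x-1)^k-(-1)^k}{x},\qquad A_k=\frac{x^k-(-1)^k}{x+1}-\frac{(x-1)^k-(-1)^k}{x}.$$
Both are polynomials in $x$. For $k=2$ we get $A_2=(x-1)-(x-2)=1$ and $\gamma_2=x-2$, in agreement with the wheel. The type of $Z_k$ is $(A_k,(-1)^k,\gamma_k)$. Put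
$$c:=\frac{(q-1)(q-3)}{q-2}=x-\frac1x .$$
Then (2) gives $\lambda(Z_k)=A_k$, $\mu(Z_k)=A_k+x\gamma_k$ and $\nu(Z_k)=A_k+(x+1)((-1)^k+\gamma_k)$. In the last expression the coefficient of $(-1)^k$ is $(x+1)(1-\frac1x)=c$. Thus
$$\lambda(Z_k)=A_k,\qquad \mu(Z_k)=A_k+(x-1)^k-(-1)^k,\qquad \nu(Z_k)=A_k+c(-1)^k+\tfrac{x+1}{x}(x-1)^k.\tag{4}$$

For $k=3$ these are
$$\lambda(Z_3)=2x-2,\qquad \mu(Z_3)=x^3-3x^2+5x-2,\qquad \nu(Z_3)=x(x-1)^2.\tag{5}$$
Indeed $A_3=(x^2-x+1)-(x^2-3x+3)=2x-2$, then $\mu=2x-2+(x-1)^3+1$, and
$$\nu=\tfrac{x-1}{x}\left[2x-(x+1)+(x+1)(x-1)^2\right]=\tfrac{(x-1)^2}{x}\left[1+(x+1)(x-1)\right]=x(x-1)^2 .$$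

## 6. Logarithmic coordinates and a line of slope $-c$

Fix $q\in(3,4)$, so $1<x<2$, $0<x-1<1$ and $c>0$. For a quad with $\lambda\mu\nu\ne0$ at $q$ put
$$L(Q)=\left(\log\left|\frac{\mu}{\lambda}\right|,\ \log\left|\frac{\nu}{\lambda}\right|\right)\in\mathbb R^2 .$$
By Lemma 7, $L(Q_1Q_2)=L(Q_1)+L(Q_2)$. We are looking for an admissible quad with $L(Q)$ in the open quadrant where both coordinates are negative; there $\lambda$ dominates.

The piece $e$ has $L(e)=(\log(x-1),\log x)$, whose second coordinate is positive. The pieces $Z_k$ do not help alone either: once $A_k>0$, (4) gives $\nu(Z_k)>\lambda(Z_k)>0$ for even $k$, and $\mu(Z_k)>\lambda(Z_k)>0$ for odd $k$. But they do the next best thing: powers of $Z_k$ let us move along a whole line.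

**Lemma 9.** As $k\to\infty$ we have $A_k\to+\infty$ and $\mu(Z_k)/\lambda(Z_k)\to1$, $\nu(Z_k)/\lambda(Z_k)\to1$. For every real $t\ne0$, restricting to $k$ with $(-1)^k=\operatorname{sgn}t$ and putting $m_k=\lceil|t|A_k\rceil$,
$$\frac{\mu}{\lambda}\left(Z_k^{m_k}\right)\to e^{-t},\qquad \frac{\nu}{\lambda}\left(Z_k^{m_k}\right)\to e^{ct}.$$
The same holds for $t=0$ with $m_k=1$.

*Proof.* Since $x>1$ and $0<x-1<1$, we have $A_k\sim x^k/(x+1)\to\infty$ and $(x-1)^k\to0$. By (4), with $s=(-1)^k$,
$$\frac{\mu(Z_k)}{\lambda(Z_k)}=1+\frac{-s+o(1)}{A_k},\qquad \frac{\nu(Z_k)}{\lambda(Z_k)}=1+\frac{cs+o(1)}{A_k}.$$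
This gives the first statement and the case $t=0$. For $t\neq0$ we have $m_k/A_k\to|t|$ and $s=\operatorname{sgn}t$ along the chosen $k$. Since $(1+y_k)^{m_k}\to e^y$ whenever $y_k\to0$ and $m_ky_k\to y$, the $m_k$-th powers tend to $e^{-s|t|}=e^{-t}$ and $e^{cs|t|}=e^{ct}$. $\square$

In logarithmic coordinates, $L(Z_k^{m_k})\to(-t,ct)$: a line through the origin of slope $-c$, run through in both directions according to the parity of $k$. As $c>0$, this line misses the open negative quadrant. So the pieces $Z_k$ need a partner $R$ whose point $L(R)$ lies strictly on the lower-left side of the line; adding a vector along the line then brings it into the quadrant. The side is measured by the linear functional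
$$\Phi(Q)=c\log\left|\frac{\mu}{\lambda}\right|+\log\left|\frac{\nu}{\lambda}\right| ,$$
which vanishes on the line. We need an $R$ with $\Phi(R)<0$.

The obvious candidate is $R=e$, with $\Phi(e)=c\log(x-1)+\log x$. At $x=\tau$ we have $c=\tau-\frac1\tau=1$ and $x-1=\frac1\tau$, so $\Phi(e)=-\log\tau+\log\tau=0$. We shall see that $\Phi(e)<0$ for $x<\tau$ and $\Phi(e)>0$ for $x>\tau$: the candidate $e$ stops working exactly at $q=\tau+2=B_{10}$. Beyond that point another piece is needed, and we obtain it by rotating again.

**Limits of $\rho(Z_k^{m_k})$.** Fix $t>0$ and take $k$ even with $m_k$ as in Lemma 9, so $\lambda(Z_k^{m_k})=A_k^{m_k}>0$ for large $k$. Divide the type of $Z_k^{m_k}$ by this number. With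
$$E=\frac{e^{ct}-1}{x+1},\qquad F=\frac{1-e^{-t}}{x},$$
inverting (2) shows that $\gamma/\lambda\to(e^{-t}-1)/x=-F$ and $(\beta+\gamma)/\lambda\to E$. So the normalised type converges to $(1,\,E+F,\,-F)$. Rotating, the types of $\rho(Z_k^{m_k})$, up to positive scalars, converge to $(E+F,\,1,\,-F)$, and by (2) the limiting values of $(\lambda,\mu,\nu)$ are
$$\lambda_t=E+F,\qquad \mu_t=E-(x-1)F,\qquad \nu_t=E+(x+1)-xF.\tag{6}$$
Since $\frac{c}{x+1}=\frac{x-1}{x}$, as $t\to0^+$
$$E=\tfrac{x-1}{x}\left(t+\tfrac c2t^2\right)+O(t^3),\qquad F=\tfrac1x\left(t-\tfrac12t^2\right)+O(t^3).$$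
In $\mu_t$ the linear terms cancel, and we find
$$\lambda_t=t+O(t^2),\qquad \mu_t=\frac{(x-1)(c+1)}{2x}\,t^2+O(t^3),\qquad \nu_t\to x+1.\tag{7}$$
So $\mu_t/\lambda_t$ is of order $t$ and $\nu_t/\lambda_t$ of order $1/t$. The first is weighted by $c$ in $\Phi$, the second by $1$. This helps us when $c>1$.

## 7. Quads in which $\lambda$ dominates

**Proposition 10.** Let $q\in(3,4)$, $q\ne B_{10}$. There is an admissible quad $Q$, built from $e$, with
$$|\lambda(Q)|>|\mu(Q)|>0,\qquad |\lambda(Q)|>|\nu(Q)|>0\qquad\text{at } q .$$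

*Proof.* Note that $c=x-\frac1x>1$ if and only if $x^2-x-1>0$, i.e. $x>\tau$, i.e. $q>B_{10}$.

**Step 1a: a partner $R$ with $\Phi(R)<0$ when $B_{10}<q<4$.** Here $c>1$. By (7), for small $t>0$ all of $\lambda_t,\mu_t,\nu_t$ are positive, and
$$c\log\frac{\mu_t}{\lambda_t}+\log\frac{\nu_t}{\lambda_t}=c\left(\log t+O(1)\right)-\log t+O(1)=(c-1)\log t+O(1)\to-\infty\quad(t\to0^+).$$
Fix a $t>0$ for which this is negative and $\lambda_t,\mu_t,\nu_t>0$. The value of $\Phi$ is unchanged when $(\lambda,\mu,\nu)$ is scaled, so by continuity $R=\rho(Z_k^{m_k})$ has $\lambda\mu\nu\ne0$ and $\Phi(R)<0$ for all large even $k$. It is admissible by Lemma 5.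

**Step 1b: a partner $R$ with $\Phi(R)<0$ when $3<q<B_{10}$.** We show that $R=e$ works. We must prove $c\log(x-1)+\log x<0$ for $1<x<\tau$. As $c>0$, this says $f(x)<g(x)$, where
$$f(x)=\frac{\log x}{x-1/x},\qquad g(x)=-\log(x-1).$$
Since $\tau-1=1/\tau$, we have $f(\tau)=g(\tau)=\log\tau$. So it is enough that $g-f$ is strictly decreasing on $(1,\tau]$. Put $u=\log x$; then $x-\frac1x=2\sinh u$, $f=\frac{u}{2\sinh u}$, and
$$\left|\frac{df}{du}\right|=\frac{u\cosh u-\sinh u}{2\sinh^2u}=\frac{\int_0^us\sinh s\,ds}{2\sinh^2u}\le\frac{\frac{u^2}{2}\sinh u}{2\sinh^2u}=\frac{u^2}{4\sinh u}\le\frac u4<\frac14 .$$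
Here the second equality holds because $u\cosh u-\sinh u$ vanishes at $0$ and has derivative $u\sinh u$; then we used $\sinh s\le\sinh u$ for $s\le u$, then $\sinh u\ge u$, and finally $u=\log x<1$. As $f'(x)=\frac1x\frac{df}{du}$ and $x>1$, we get $|f'(x)|<\frac14$. On the other hand $g'(x)=-\frac1{x-1}<-1$, because $0<x-1<1$. So $g-f$ is strictly decreasing and vanishes at $\tau$; hence $g>f$ on $(1,\tau)$.

**Step 2: slide the partner along the line into the quadrant.** Let $(\ell_2,\ell_0)=L(R)$. Then $c\ell_2+\ell_0=\Phi(R)<0$, so $\ell_2<-\ell_0/c$ and we can choose a real $u$ with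
$$\ell_2<u<-\frac{\ell_0}{c}.$$
By Lemma 9 with $t=u$ there is $Z=Z_k^m$ with $\lambda(Z)>0$ and $\left(\frac\mu\lambda,\frac\nu\lambda\right)(Z)$ as close as we like to $(e^{-u},e^{cu})$. Let $Q=RZ$. The coordinates of $L(Q)=L(R)+L(Z)$ are as close as we like to $\ell_2-u<0$ and $\ell_0+cu<0$, so both are negative for a suitable $Z$. In particular $\lambda,\mu,\nu$ are non-zero at $q$. By Lemma 5, $Q$ is admissible. $\square$

The estimates of Step 1b hold for all $1<x<2$, since there $\log x<1$ and $x-1<1$. So $g-f<0$ on $(\tau,2)$, which is the assertion made earlier that $\Phi(e)>0$ for $q>B_{10}$.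

**An explicit case.** At $q=3.2$, that is $x=1.2$, formula (5) gives $(\lambda,\mu,\nu)(Z_3)=(0.4,\;1.408,\;0.048)$, and $e$ has $(-1,\;0.2,\;1.2)$. The product $eZ_3$ has
$$(\lambda,\mu,\nu)(eZ_3)=(-0.4,\;0.2816,\;0.0576),$$
so it satisfies Proposition 10 at $q=3.2$. Put $T=\mathrm{cl}\left((eZ_3)^2e\right)$. By Lemma 8,
$$\frac{P(T,3.2)}{3.2}=1.2\,(0.0576)^2+2.2\cdot0.2\,(0.2816)^2-1.64\,(0.4)^2<0.004+0.035-0.262<0 .$$
At $q=4$ we have $x=2$, $(\lambda,\mu,\nu)(Z_3)=(2,4,2)$ and $(\lambda,\mu,\nu)(eZ_3)=(-2,4,4)$, so $P(T,4)/4=2\cdot16+3\cdot1\cdot16-5\cdot4=60>0$. Thus $T$ has a real chromatic root in $(3.2,4)$, which no bipyramid has.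

## 8. Sign changes in every subinterval of $(3,4)$

We now prove Theorem 2. Let $I\subset(3,4)\setminus\{B_{10}\}$ be an open interval. We find a triangulation with a chromatic root in $I$.

The plan is to take a ring made of many copies of a $\lambda$-dominant quad $W$ and many copies of $e$. The powers of $W$ favour the negative term, the powers of $e$ favour the positive $\nu$-term. The ratio of the two numbers of copies at which the balance tips depends on $q$, and if it really varies with $q$ we can fix a rational ratio between two of its values.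

**Step 1: two candidate quads, valid on an interval.** Pick $q_0\in I$ and take $Q$ from Proposition 10 at $q_0$. By Lemma 9 the ratios $\mu/\lambda$ and $\nu/\lambda$ of $Z_k$ at $q_0$ tend to $1$, and $\lambda(Z_k)=A_k\to\infty$. So we can fix $k\ge3$ so large that at $q_0$ both $\lambda(Z_k)>0$ and $\nu(Z_k)>0$, and $QZ_k$ also satisfies the inequalities of Proposition 10. All of these are strict inequalities between continuous functions of $q$. Hence there is a compact nondegenerate interval $J\subset I$ containing $q_0$ on which they all hold. For $W\in\{Q,QZ_k\}$ define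
$$h_W(q)=\frac{\log|\lambda(W)/\nu(W)|}{\log(q-2)},\qquad\text{so that}\qquad \left|\frac{\nu(W)}{\lambda(W)}\right|=(q-2)^{-h_W(q)}\qquad(q\in J).$$
Since $q-2>1$ and $|\lambda(W)|>|\nu(W)|>0$, we have $h_W>0$ on $J$, and $h_W$ is continuous.

**Step 2: at least one of $h_Q$, $h_{QZ_k}$ is non-constant on $J$.** This is the reason for having two candidates. Suppose both are constant. Their difference $h_{QZ_k}-h_Q=\log\left(\lambda(Z_k)/\nu(Z_k)\right)/\log x$ is then a constant $\eta$, so
$$\lambda(Z_k)=x^{\eta}\,\nu(Z_k)\quad\text{on }J .$$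
Both $\lambda(Z_k)$ and $\nu(Z_k)$ are polynomials in $x$, and both sides are real-analytic on $x>0$, so the identity holds for all $x>0$. Let $x\to\infty$. On the left,
$$A_k=\left(x^{k-1}-x^{k-2}+\cdots\right)-\left(x^{k-1}-kx^{k-2}+\cdots\right)\sim(k-1)x^{k-2}.$$
By (4), $\nu(Z_k)=A_k+c(-1)^k+\frac{x+1}{x}(x-1)^k\sim x^k$, because $c\sim x$ and $k\ge3$. Comparing, $(k-1)x^{k-2}\sim x^{\eta+k}$, which forces $\eta=-2$ and $k-1=1$. This contradicts $k\ge3$.

**Step 3: the triangulations.** Let $W$ be one of the two quads with $h_W$ non-constant. Choose $q_1,q_2\in J$ and a positive rational $r$ with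
$$h_W(q_1)<r<h_W(q_2).$$
Let $m$ run through the positive integers for which $j:=rm$ is an integer, and put
$$T_m=\mathrm{cl}\left(W^{2m}e^{2j+1}\right).$$
There are at least three factors, all admissible, so $T_m$ is a planar triangulation by Lemma 6. By Lemmas 7 and 8 and (3), with $\lambda,\mu,\nu$ those of $W$,
$$\frac{P(T_m,q)}q=(q-2)^{2j+1}\nu^{2m}+(q-1)(q-3)^{2j+1}\mu^{2m}-(q^2-3q+1)\lambda^{2m}.\tag{8}$$
The even exponent $2m$ removes the unknown signs of $\lambda,\mu,\nu$. The odd exponent $2j+1$ makes the last term negative. On $(3,4)$ the quantities $q-2$, $q-1$, $q-3$ and $q^2-3q+1=x^2+x-1$ are all positive.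

**Step 4: opposite signs at $q_1$ and $q_2$.** Divide (8) by $\lambda^{2m}>0$. Up to the factor $q-2$, the first term becomes
$$\frac{(q-2)^{2j}\nu^{2m}}{\lambda^{2m}}=(q-2)^{2rm}(q-2)^{-2mh_W(q)}=(q-2)^{2m(r-h_W(q))}.$$
At $q_1$ the exponent tends to $+\infty$ with $m$ and $q_1-2>1$, so the first term tends to $\infty$. The second term is positive and the third is a constant. Hence $P(T_m,q_1)>0$ for large $m$.

At $q_2$ the exponent tends to $-\infty$, so the first term tends to $0$. The second term is $(q-1)(q-3)^{2j+1}(\mu/\lambda)^{2m}$, which tends to $0$ because $0<q_2-3<1$ and $|\mu/\lambda|<1$ on $J$. The third is the negative constant $-(q_2^2-3q_2+1)$. Hence $P(T_m,q_2)<0$ for large $m$.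

So for large $m$ (with $rm$ an integer) $T_m$ has a chromatic root between $q_1$ and $q_2$, hence in $J\subset I$. Since $I$ was arbitrary, the roots are dense in $(3,4)\setminus\{B_{10}\}$, and therefore in $[3,4]$. This proves Theorem 2, and with Sections 1 and 2 also Theorem 1. $\blacksquare$

In particular there are roots arbitrarily close to $B_{10}$, although $B_{10}$ itself is never a root. The passage at $B_{10}$ is by density only: Proposition 10 is not available there, and the next section shows that it must fail.

## 9. The sign of $P(T,q)$ and the golden identity at $\tau+2$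

**Proof of Theorem 3.** *Negative values when $q\ne B_{10}$.* Let $q\in(3,4)$, $q\ne B_{10}$, and let $Q$ be as in Proposition 10 at $q$. The graph $\mathrm{cl}(Q^{2m}e)$ has $2m+1\ge3$ admissible factors, so it is a planar triangulation. By formula (8) with $W=Q$ and $j=0$,
$$\frac{P(\mathrm{cl}(Q^{2m}e),q)}{q\,\lambda^{2m}}=(q-2)\left(\frac\nu\lambda\right)^{2m}+(q-1)(q-3)\left(\frac\mu\lambda\right)^{2m}-(q^2-3q+1)\to-(q^2-3q+1)<0 .$$
So the value is negative for large $m$.

*No negative values at $q=B_{10}$.* Here we use Tutte's golden identity (W. T. Tutte, *More about chromatic polynomials and the golden ratio*, in: Combinatorial Structures and their Applications, 1970): for a planar triangulation $T$ with $N$ vertices,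
$$P(T,\tau+2)=(\tau+2)\,\tau^{3N-10}\,P(T,\tau+1)^2 .$$
The right side is $\ge0$. $\blacksquare$

As a check of the identity, take $T=K_4$. On the left we get $(\tau+2)(\tau+1)\tau(\tau-1)=(\tau+2)\tau^2$, using $\tau+1=\tau^2$ and $\tau(\tau-1)=1$. On the right, $P(K_4,\tau+1)=(\tau+1)\tau(\tau-1)(\tau-2)=\tau^2(\tau-2)=-1$, and $(\tau+2)\tau^{2}\cdot(-1)^2$ is the same number. In fact $P(T,\tau+2)>0$ for every planar triangulation $T$, since $\tau+1=B_5$ is not a chromatic root by the result of Salas and Sokal quoted in Section 1.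

So at $B_{10}$ no quad as in Proposition 10 can exist, for it would give a triangulation with a negative value there.

## 10. Density below $3$: trading $\mu$ against $\lambda$

**Proof of Theorem 4.** By Theorem 2 it suffices to show density in $(q_*,3)$. For $q<3$ we have $|x-1|<1$ and $x<1$. We again balance two terms of Lemma 8, now the $\mu$-term against the $\lambda$-term, using the explicit quad $Z_3$.

**Step 1: locate $q_*$ and find the signs.** In terms of $x$ the defining polynomial is
$$(x+2)^3-9(x+2)^2+31(x+2)-38=x^3-3x^2+7x-4 .$$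
Its derivative $3x^2-6x+7$ is always positive (discriminant $36-84<0$), so it is strictly increasing and has exactly one real root $x_*=q_*-2$. Its value at $0.7$ is $-0.227<0$ and at $1$ it is $1>0$, so $0.7<x_*<1$ (more precisely $x_*=0.753\ldots$). Let $x\in(x_*,1)$ and write $M=x^3-3x^2+5x-2$. By (5),
$$\lambda(Z_3)=-2(1-x),\qquad \mu(Z_3)=M,\qquad \nu(Z_3)=x(1-x)^2 .$$
Since $M-2(1-x)=x^3-3x^2+7x-4>0$, we have $M>2(1-x)>0$. Also $x^2+x-1>0$, because it is increasing for $x>0$ and equals $0.19$ at $0.7$.

**Step 2: the triangulations.** For integers $j\ge0$, $m\ge1$ the graph $T=\mathrm{cl}(Z_3^{2j+1}e^{2m})$ has at least three factors, all admissible, so it is a planar triangulation. By Lemmas 7 and 8,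
$$\frac{P(T,q)}q=\left(x(1-x)^2\right)^{2j+1}x^{2m}+(x+1)M^{2j+1}(1-x)^{2m}-(x^2+x-1)\left(2(1-x)\right)^{2j+1}.\tag{9}$$
The powers of $Z_3$ favour $\mu$ over $\lambda$, since $M>2(1-x)$. The powers of $e$ favour $\lambda$ over $\mu$, since $1-x<1$.

**Step 3: the balancing exponent is non-constant on every open interval.** Put
$$h(x)=\log\frac{M}{2(1-x)}\Big/\log\frac1{1-x}>0,\qquad\text{so that}\qquad \frac{M}{2(1-x)}=(1-x)^{-h(x)} .$$
If $h$ were constant on some open subinterval of $(x_*,1)$, then $M=2(1-x)^p$ there with the constant $p=1-h$. Both sides are real-analytic on $(-\infty,1)$, so the identity would hold on $(-\infty,1)$. As $x\to1^-$, $M\to1-3+5-2=1$, while $2(1-x)^p$ tends to $0$ if $p>0$, to $2$ if $p=0$, and to $\infty$ if $p<0$. None of these is $1$, a contradiction.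

**Step 4: choose a ratio and compare signs.** Take any open subinterval of $(x_*,1)$. By Step 3 it contains $x_1,x_2$ with $h(x_1)<h(x_2)$. Rationals of the form $\frac{2m_0}{2j_0+1}$ are dense in the positive reals: for a large odd denominator, consecutive even numerators give fractions at distance $\frac{2}{2j_0+1}$. So there is
$$r=\frac{2m_0}{2j_0+1}>0\qquad\text{with}\qquad h(x_1)<r<h(x_2).$$
For $l\ge0$ take $2j+1=(2j_0+1)(2l+1)$ and $m=m_0(2l+1)$, so that $2m=r(2j+1)$. Divide (9) by $\left(2(1-x)\right)^{2j+1}>0$. Up to the factor $x+1$, the second term becomes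
$$\frac{M^{2j+1}(1-x)^{2m}}{\left(2(1-x)\right)^{2j+1}}=(1-x)^{(2j+1)(r-h(x))},\qquad 0<1-x<1 .$$
At $x_2$ we have $r-h(x_2)<0$, so this tends to $\infty$ as $l\to\infty$. The first term of (9) is positive and the third, after division, is constant, so $P(T,x_2+2)>0$ for large $l$.

At $x_1$ we have $r-h(x_1)>0$, so the second term tends to $0$. The first term after division is $\left(\frac{x(1-x)}{2}\right)^{2j+1}x^{2m}\to0$. The third is the negative constant $-(x_1^2+x_1-1)$. So $P(T,x_1+2)<0$ for large $l$.

Hence for large $l$ the triangulation $T$ has a chromatic root $q$ with $q-2$ between $x_1$ and $x_2$. So the roots are dense in $(q_*,3)$, and together with Theorem 2 they are dense in $[q_*,4]$. $\blacksquare$
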